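
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Monotone polynomials on which the $(1+1)$ EA\\ must search sequentially}


\begin{abstract}
It has been conjectured that the $(1+1)$ EA maximizes every monotone pseudo-Boolean polynomial of degree $d$ in $n$ variables in expected time $O(n(\log n)2^d/d)$. We disprove this. We construct monotone polynomials made of $G$ groups of monomials with lexicographically ordered weights. Each group hides a set of bits that takes about $n2^d/d$ steps to set to all ones. Completing one group destroys, with high probability, whatever was found too early in the next, so the $G$ searches take place one after another. If $G$ is not too large compared with $d$ and $n/d$, and $d$ is at least of order $\log n$, the expected time is at least $\frac{G}{64}\,n2^d/d$, and this order is exact for the family once $d\ge6001$. For $d=\lceil\sqrt{n\ln n}\,\rceil$ the conjectured bound is exceeded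 by a factor $\Omega(\sqrt n/(\ln n)^{3/2})$.
\end{abstract}

\section{The question and the answer}

\subsection{The conjecture}

Let $n\ge2$ and $[n]=\{1,\dots,n\}$. Every function $f:\{0,1\}^n\to\mathbb R$ can be written uniquely as a polynomial
\[
 f(x_1,\dots,x_n)=\sum_{A\subseteq[n]}w_A\prod_{i\in A}x_i .
\]
Its \emph{degree} is the largest $|A|$ with $w_A\ne0$, and it is called \emph{monotone} if all $w_A\ge0$. A monotone polynomial is maximal at the all-ones string. The question is how long a very simple randomized search heuristic, which does not know this, needs to find a maximum.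

The \emph{$(1+1)$ EA} starts with a uniformly random $x\in\{0,1\}^n$. In each step it forms an \emph{offspring} $x'$ from $x$ by flipping every bit independently with probability $1/n$, and it replaces $x$ by $x'$ (it \emph{accepts} $x'$) if $f(x')\ge f(x)$. The \emph{optimization time} is the number of evaluations of $f$ until a string of maximal value is evaluated for the first time.

Two simple cases suggest what to expect.
\begin{itemize}
\item \emph{A single monomial} $x_1\cdots x_d$. Until the maximum is found, $f$ is $0$ and every offspring is accepted. The $d$ relevant bits then perform a random walk on $\{0,1\}^d$ that moves about once in $n/d$ steps, and a move of a well-mixed walk hits the all-ones string with probability about $2^{-d}$. Heuristically the search takes about $n2^d/d$ steps.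
\item \emph{Degree at most one.} By a result of Droste, Jansen and Wegener, the expected optimization time on affine functions is $O(n\log n)$, and it is $\Theta(n\log n)$ if all $n$ degree-1 weights are non-zero.
\end{itemize}
For a monotone polynomial one may hope that the searches for the different monomials run in parallel, since all monomials ask for the same thing: more ones. The cost would then be that of one search, times a factor $\log n$ for collecting the pieces. The following conjecture claims a bound of this form.

\begin{conjecture}[\cite{TAEA}]
There are absolute constants $c>0$ and $n_0\ge2$ such that for all $n\ge n_0$, all $1\le d\le n$ and all monotone polynomials $f$ of degree $d$ in $n$ variables, the expected optimization time of the $(1+1)$ EA on $f$ is at most $c\,n(\log n)2^d/d$.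
\end{conjecture}

The source prints the bound as $O(n(\log n)2^{d/d})$. Its surrounding text discusses a lower bound of order $2^d$ for general search heuristics and an improvement factor of $O(n(\log n)/d)$, so we read the bound as above. Since $2^d\ge2d$ for all $d\ge1$, the bound as printed is the stronger claim, and a counterexample to our reading refutes it too. The base of $\log$ affects only the constant $c$; we write $\ln$ for the natural logarithm.

\subsection{The functions}\label{sec:functions}

The hope for parallel searches overlooks that a piece already found can be lost again. A step is accepted as soon as the \emph{total} value does not decrease, so a gain of large weight pays for the loss of everything of small weight. The following functions exploit this.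

Let $n,s,G$ be positive integers with
\begin{equation}\label{eq:cond}
 s\ge\ln n,\qquad s\ge340\,G\ln(4G),\qquad Gs\le n/4 ,
\end{equation}
and put $m=\lfloor n/G\rfloor-s$. Choose disjoint subsets $C_1,L_1,\dots,C_G,L_G$ of $[n]$ with $|C_g|=s$ and $|L_g|=m$; this is possible because $G(s+m)\le n$, and $m\ge1$ by \eqref{eq:m} below. We call $C_g$ the \emph{center} and $L_g$ the set of \emph{leaves} of \emph{group} $g$. Variables outside all groups do not occur in $f$. Let $W=m+1$ and
\begin{equation}\label{eq:f}
 f(x)=\sum_{g=1}^GW^{G-g}\varphi_g(x),\qquad
 \varphi_g(x)=\Big(\prod_{j\in C_g}x_j\Big)\sum_{i\in L_g}x_i\in\{0,\dots,m\}.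
\end{equation}
This is a monotone polynomial of degree $d=s+1$. It is maximal exactly when all groups consist of ones only.

The following consequences of \eqref{eq:cond} are used throughout. Since $340\ln4>471$, we have $s\ge471$. Clearly $n\ge4s$. Finally $m\ge\frac nG-1-s\ge\frac{3n}{4G}-1$, and $\frac n{4G}\ge s\ge1$, so
\begin{equation}\label{eq:m}
 m\ge\frac n{2G}\ge2s .
\end{equation}

\subsection{Results}

\begin{theorem}\label{thm:main}
Under \eqref{eq:cond}, the expected optimization time of the $(1+1)$ EA on $f$ is at least
$\displaystyle\frac G{64}\cdot\frac{n2^d}d$.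
\end{theorem}

\begin{corollary}\label{cor:disproof}
The conjecture is false.
\end{corollary}

\begin{proof}
Take $s=\lfloor\sqrt n\rfloor$ and $G=\lfloor n^{1/4}\rfloor$. For large $n$ condition \eqref{eq:cond} holds, since $G\ln(4G)=O(n^{1/4}\ln n)$ and $Gs\le n^{3/4}$. By Theorem~\ref{thm:main} the expected time is at least $\frac1{64}\lfloor n^{1/4}\rfloor\cdot n2^d/d$ with $d=s+1$. For every $c$ this exceeds $c\,n(\log n)2^d/d$ once $n$ is large.
\end{proof}

\begin{corollary}\label{cor:range}
Let $d\ge1+\ln n$ be an integer and suppose that
\[
 G=\Big\lfloor\min\Big\{\frac{d-1}{340\ln(4d)},\ \frac n{4(d-1)}\Big\}\Big\rfloor\ge1 .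
\]
Then some monotone polynomial of degree $d$ has expected optimization time at least $\frac G{64}\cdot\frac{n2^d}d$. Consequently:
\begin{enumerate}
\item[(i)] The conjectured bound fails by an unbounded factor along every sequence $d=d(n)$ with $\frac d{\ln n\,\ln\ln n}\to\infty$ and $\frac{d\ln n}n\to0$.
\item[(ii)] For $d=\lceil\sqrt{n\ln n}\,\rceil$ it fails by a factor $\Omega(\sqrt n/(\ln n)^{3/2})$.
\end{enumerate}
\end{corollary}

\begin{proof}
Put $s=d-1\ge\ln n$. Since $G\le d$, we get $340\,G\ln(4G)\le340\,G\ln(4d)\le s$, and $Gs\le n/4$ by the second term of the minimum. So \eqref{eq:cond} holds and Theorem~\ref{thm:main} applies.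

For (i), $d\ge1+\ln n$ holds for large $n$, and we show $G/\ln n\to\infty$; in particular $G\ge1$ for large $n$. It suffices that both terms of the minimum, divided by $\ln n$, tend to infinity. For the second term this holds because $d\ln n/n\to0$. For the first term we may replace $d-1$ by $d$. If $d\le\ln^2n$, then $\ln(4d)\le3\ln\ln n$ for large $n$, and $\frac d{\ln n\,\ln\ln n}\to\infty$ suffices. If $d>\ln^2n$, then, because $d\mapsto d/\ln(4d)$ is increasing, $\frac d{\ln(4d)}\ge\frac{\ln^2n}{3\ln\ln n}$ for large $n$, which divided by $\ln n$ tends to infinity.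

For (ii), $\ln(4d)=\Theta(\ln n)$, so both terms of the minimum are $\Theta(\sqrt{n/\ln n})$, and $G/\ln n=\Theta(\sqrt n/(\ln n)^{3/2})$.
\end{proof}

\begin{theorem}\label{thm:sharp}
If \eqref{eq:cond} and $s\ge6000$ hold, the expected optimization time of the $(1+1)$ EA on $f$ is $\Theta(G\,n2^d/d)$ with absolute constants.
\end{theorem}

\begin{remark}
We claim nothing for $d=O(\log n)$, and we do not refute the weaker bound $O(n(\log n)2^d)$. The present family cannot refute it when $s\ge6000$: by \eqref{eq:cond} we have $G\le s<d$, so the time in Theorem~\ref{thm:sharp} is $O(n2^d)$.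
\end{remark}

\section{The mechanism, seen with two groups}\label{sec:mechanism}

This section is informal; the proofs start in Section~\ref{sec:notation}.

\begin{example}
Take $G=s=m=2$ and $n=8$ (too small for \eqref{eq:cond}, but enough to see one step):
\[
 f=3x_1x_2(x_3+x_4)+x_5x_6(x_7+x_8).
\]
At $x=(1,1,1,0,\,1,1,1,1)$ the second group is complete and the first lacks one leaf; $f(x)=3+2=5$. Flipping $x_4$ and $x_5$ gives $(1,1,1,1,\,0,1,1,1)$ of value $6$. The step is accepted: one leaf was gained in group~1, and the center of group~2 was broken for it.
\end{example}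

Now let $G=2$ with large parameters, so $m\ge n/4$ by \eqref{eq:m}. Consider the moment at which $\varphi_1$ first becomes positive. Up to then $\varphi_1=0$, so the leaves in $L_1$ had no influence on acceptance and look random; say that exactly half of them are ones. Suppose, as favorably as possible for the algorithm, that $C_2$ is already all ones. The algorithm must now gain $m/2$ leaves in $L_1$; suppose each improvement gains one leaf. Whether a step is an improvement depends on group~1 alone, and an improvement is always accepted, while the bits of $C_2$ are flipped independently of it. So $C_2$ is untouched by all improvements with probability at most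
\[
 \Big(1-\frac1n\Big)^{s\cdot m/2}\le e^{-sm/(2n)}\le e^{-s/8}.
\]
With overwhelming probability, then, $C_2$ gets broken. Could it be repaired at once? If one bit of $C_2$ is zero, a step repairs it with probability about $1/n$, but the $s-1$ other bits are damaged at a total rate of about $(s-1)/n$. Immediate repair thus has a chance of order $1/s$. Otherwise $C_2$ drifts away and returns only after about $n2^s/s$ steps, while the remaining leaves of $L_1$ are collected in $O(n\log n)$ steps. When group~1 is complete, group~2 has to begin its search afresh.

With $G$ groups the same happens at each handover from group $g$ to group $g+1$. A handover fails (the next center is all ones by the time its turn comes) with probability at most $e^{-\Omega(s/G)}+O(1/s)$, because now $m$ is of order $n/G$. Summing over the handovers explains the conditions in \eqref{eq:cond}: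
\begin{itemize}
\item $s\ge340\,G\ln(4G)$ makes the sum of the failure probabilities at most $\frac12$. Some condition of this kind is needed for the mechanism: a leaf phase has at most $m$ improvements, each touching $C_{g+1}$ with probability at most $s/n$, so some improvement touches $C_{g+1}$ with probability at most $sm/n\le s/G$. If $s$ is much smaller than $G$, most leaf phases have no improvement that touches the next center.
\item $s\ge\ln n$ makes a leaf phase, of length $O(n\log n)$, much shorter than a search.
\item $Gs\le n/4$ leaves room for all groups, with at least $2s$ leaves each.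
\end{itemize}

To make this rigorous we need three things. First, a bound on how quickly a random walk on $\{0,1\}^s$ hits $\mathbf 1$ from an \emph{arbitrary} other state (Section~\ref{sec:walk}). Second, a way to see a free random walk in the center $C_g$, although acceptance in the algorithm depends on all groups (Section~\ref{sec:decoupling}). Third, an analysis of the leaf phase (Section~\ref{sec:leaf}). The groups beyond $g+1$ may do what they like meanwhile; we never have to follow them.

\section{Notation and the lexicographic order}\label{sec:notation}

From now on $f$ is the function \eqref{eq:f}, and \eqref{eq:cond} is assumed. Let $x_t$ be the current string after $t$ steps and $M_t\subseteq[n]$ the random set of bits flipped in step $t$ (the \emph{mask}), so the offspring in step $t$ is $x_{t-1}\oplus M_t$, where $\oplus$ means flipping the indicated bits. The masks are independent of each other and of $x_0$, and each contains each bit independently with probability $1/n$. Let $\mathcal F_t$ be the $\sigma$-algebra generated by $x_0,M_1,\dots,M_t$. We write $C_g(x)$ for the restriction of $x$ to $C_g$, and $\mathbf 1$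 for an all-ones string of any length. We often use
\begin{equation}\label{eq:e}
 \Big(1-\frac1n\Big)^{k}\ge\Big(1-\frac1n\Big)^{n-1}\ge\frac1e\qquad(0\le k\le n-1).
\end{equation}

The weights make $f$ compare strings lexicographically: $f(x')\ge f(x)$ holds if and only if $(\varphi_1,\dots,\varphi_G)(x')\ge_{\rm lex}(\varphi_1,\dots,\varphi_G)(x)$. Indeed, equal vectors give equal values. If the vectors differ, let $h$ be the first index at which they do; by symmetry we may assume $\varphi_h(x')>\varphi_h(x)$. Then, as $0\le\varphi_g\le W-1$,
\[
 f(x')-f(x)\ge W^{G-h}-\sum_{g>h}W^{G-g}(W-1)=W^{G-h}-(W^{G-h}-1)=1>0 .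
\]

Let $T_0=0$ and, for $1\le g\le G$,
\[
 T_g=\min\{t:\varphi_1(x_t)=\dots=\varphi_g(x_t)=m\},\qquad
 S_g=\min\{t\ge T_{g-1}:\varphi_g(x_t)\ge1\}.
\]
Between $T_{g-1}$ and $S_g$ the algorithm \emph{searches} for the center of group $g$; between $S_g$ and $T_g$ it completes the leaves (the \emph{leaf phase} of group $g$). In every step the all-ones string is produced with probability at least $n^{-n}$, and it is accepted, so all these times are almost surely finite. Let $P_g=\bigcup_{h<g}(C_h\cup L_h)$. The lexicographic order gives:
\begin{itemize}
\item[(a)] From time $T_{g-1}$ on, $(\varphi_1,\dots,\varphi_{g-1})=(m,\dots,m)$. Hence all bits of $P_g$ are ones, and a step whose mask meets $P_g$ is rejected, because it decreases this maximal vector.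
\item[(b)] From time $S_g$ on, $\varphi_g$ is nondecreasing. So $\varphi_g\ge1$, and $C_g$ is all ones.
\item[(c)] $T_{g-1}\le S_g\le T_g$.
\end{itemize}
The initial string costs one evaluation and each step costs one more, and an optimal offspring is accepted. So the optimization time is $T_G+1$, and
\begin{equation}\label{eq:split}
 T_G=\sum_{g=1}^G\big((S_g-T_{g-1})+(T_g-S_g)\big).
\end{equation}
For the lower bound we want $\mathbb E[S_g-T_{g-1}]$ to be at least of order $n2^s/s$ for each $g$. To this end we show that, with probability at least $\frac12$, the center of group $g$ is not yet found when its turn comes, that is, the event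
\[
 D_g=\{C_g(x_{T_{g-1}})\ne\mathbf 1\}
\]
occurs, and that on this event the search is long.

\section{How fast a free walk hits the all-ones string}\label{sec:walk}

In this section only $s\ge256$ and $n\ge4s$ are needed. Let $N_1,N_2,\dots$ be independent random subsets of an $s$-set, each containing each bit independently with probability $1/n$. For a fixed $U_0\in\{0,1\}^s$ with $U_0\ne\mathbf 1$ let $U_a=U_0\oplus N_1\oplus\dots\oplus N_a$ and
\[
 p_a=P(U_a\ne\mathbf 1,\ U_{a+1}=\mathbf 1)=P(N_{a+1}\ne\emptyset,\ U_{a+1}=\mathbf 1).
\]
Thus $p_a$ is the probability that the walk \emph{enters} $\mathbf 1$ in step $a+1$; we do not stop it at the first entrance.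

Let $\lambda=1-\frac2n$ and $\theta_a=\frac{1+\lambda^a}2\in[\frac12,1]$. A given bit is flipped an even number of times in $a$ steps with probability $\theta_a$, because its number of flips satisfies $\mathbb E[(-1)^{\#\text{flips}}]=(1-\frac2n)^a=\lambda^a$. Since an odd number of flips requires at least one, $1-\theta_a\le a/n$.

After $ns$ steps the walk is very close to uniform, and then $p_a$ is of order $\frac sn2^{-s}$. The delicate part is the early time, when the walk may still be near $U_0$ and $U_0$ may be next to $\mathbf 1$.

\begin{lemma}\label{lem:walk}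
For every $U_0\ne\mathbf 1$:
\begin{enumerate}
\item[(i)] $\displaystyle\sum_{0\le a<ns}p_a\le\frac5s$;
\item[(ii)] $\displaystyle\frac s{2en2^s}\le p_a\le\frac{2s}{n2^s}$ for all $a\ge ns$.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{A uniform bound, and (ii).} Each bit of $U_a$ takes a prescribed value with probability $\theta_a$ or $1-\theta_a\le\theta_a$, independently of the other bits, so
\[
 (1-\theta_a)^s\le P(U_a=z)\le\theta_a^s\qquad\text{for all }z\in\{0,1\}^s .
\]
Since $U_{a+1}=\mathbf 1$ with $N_{a+1}=\mu$ means $U_a=\mathbf 1\oplus\mu$,
\begin{equation}\label{eq:unif}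
 p_a=\sum_{\mu\ne\emptyset}P(N_{a+1}=\mu)\,P(U_a=\mathbf 1\oplus\mu)\le P(N_{a+1}\ne\emptyset)\,\theta_a^s\le\frac sn\theta_a^s .
\end{equation}
For $a\ge ns$ we have $\lambda^a\le e^{-2a/n}\le e^{-2s}$. Hence $\theta_a^s\le2^{-s}(1+e^{-2s})^s\le2\cdot2^{-s}$, which gives the upper bound in (ii). For the lower bound keep only the $s$ one-element sets $\mu$ in \eqref{eq:unif}:
\[
 p_a\ge\frac sn\Big(1-\frac1n\Big)^{s-1}\Big(\frac{1-\lambda^a}2\Big)^s\ge\frac s{en}\,2^{-s}(1-e^{-2s})^s\ge\frac s{2en2^s}.
\]

\emph{Middle times.} Let $a_1=\lfloor n/4\rfloor$. For $a\ge a_1\ge\frac n4-1$ we have $\lambda^a\le e^{-1/2+2/n}\le e^{-0.4}$, since $n\ge1024$, so $\theta_a\le0.836$. By \eqref{eq:unif},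
\[
 \sum_{a_1\le a<ns}p_a\le ns\cdot\frac sn\cdot0.836^s=s^2\,0.836^s\le\frac1s .
\]

\emph{Early times.} Let $a<a_1$, let $k\ge1$ be the number of zeros of $U_0$, and write $\theta=\theta_{a+1}\le\theta_a$. Since $a+1\le a_1\le n/4$, we have $1-\theta\le\frac{a+1}n\le\frac14$ and $r=\frac{1-\theta}\theta\le\frac13$. If the walk enters $\mathbf 1$ in step $a+1$, some bit $i$ belongs to $N_{a+1}$. If $i$ is a zero of $U_0$, it was flipped an even number of times in the first $a$ steps; if it is a one, an odd number of times. Every other bit is flipped an odd number of times in $a+1$ steps if it is a zero of $U_0$, and an even number of times otherwise. A union bound over $i$ gives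
\[
 p_a\le\frac kn\,\theta_a(1-\theta)^{k-1}\theta^{s-k}+\frac{s-k}n\,(1-\theta_a)(1-\theta)^k\theta^{s-k-1}.
\]
The first term is $\frac kn\theta_ar^{k-1}\theta^{s-1}\le\frac{kr^{k-1}}n\theta_a^s\le\frac1n\theta_a^s$, because $k3^{-(k-1)}\le1$. In the second term (absent if $k=s$) use $(1-\theta)^{k-1}\le\theta^{k-1}$ to bound it by
\[
 \frac sn(1-\theta_a)(1-\theta)\theta^{s-2}\le\frac sn\Big(\frac{a+1}n\Big)^2\theta_a^{s-2}.
\]

It remains to sum over $a<a_1$. With $u=\frac{2a}n\le\frac12$ we have $\lambda^a\le e^{-u}\le1-u+\frac{u^2}2\le1-\frac34u$, so $\theta_a\le1-\frac38u\le e^{-3u/8}\le e^{-a/(2n)}$. Using $\frac1{1-e^{-y}}\le1+\frac1y$ for $y>0$, the first terms sum to at most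
\[
 \frac1n\sum_{a\ge0}e^{-as/(2n)}=\frac1n\cdot\frac1{1-e^{-s/(2n)}}\le\frac1n\Big(1+\frac{2n}s\Big)\le\frac3s .
\]
For the second terms note $s-2\ge\frac s2$, so $\theta_a^{s-2}\le q^a$ with $q=e^{-y}$, $y=\frac s{4n}\le\frac1{16}$. As $\sum_{a\ge0}(a+1)^2q^a=\frac{1+q}{(1-q)^3}$ and $(1+\frac1y)^3\le(\frac{17}{16})^3y^{-3}\le2y^{-3}$, they sum to at most
\[
 \frac s{n^3}\cdot\frac{1+q}{(1-q)^3}\le\frac{2s}{n^3}\Big(1+\frac1y\Big)^3\le\frac{4s}{n^3y^3}=\frac{256}{s^2}\le\frac1s .
\]
Together with the middle times this gives $\frac3s+\frac1s+\frac1s=\frac5s$.
\end{proof}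

\section{Decoupling a group from the others}\label{sec:decoupling}

In the algorithm, $C_g(x_t)$ is not a free walk: whether a mutation is accepted depends on all groups. The remedy is that group $g$ is \emph{invisible} while its center is not all ones. Then $\varphi_g=0$, and acceptance is decided by the other groups alone, whose masks are independent of those on group $g$. The center therefore performs a free walk, slowed down by an independent clock.

Fix $g$ and a stopping time $\tau$. Everything in this section takes place on the event $\{\tau<\infty,\ C_g(x_\tau)\ne\mathbf 1\}\in\mathcal F_\tau$ and conditionally on $\mathcal F_\tau$; the masks $M_{\tau+1},M_{\tau+2},\dots$ are then independent of $\mathcal F_\tau$. Call a step $t>\tau$ an \emph{attempt} if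
\[
 C_g(x_{t-1})\ne\mathbf 1\quad\text{and}\quad C_g(x_{t-1}\oplus M_t)=\mathbf 1,
\]
whether or not the offspring is accepted. Call an attempt \emph{clean} if its mask is disjoint from $P_g$. Let $\alpha$ be the first attempt after $\tau$ and $\alpha^*$ the first clean attempt after $\tau$. By induction $C_g(x_t)\ne\mathbf 1$ for $\tau\le t<\alpha$. From a state with $C_g\ne\mathbf 1$ each step is an attempt with probability at least $n^{-n}$, so $\alpha$ is almost surely finite.

\subsection{The decoupled process}

Let $R=[n]\setminus(C_g\cup L_g)$. The \emph{decoupled process} $(\xi_i,Y_i,Z_i)_{i\ge0}$ lives on the bit sets $(R,C_g,L_g)$, starts in a given state with $Y_0\ne\mathbf 1$, and uses the masks $M_{\tau+1},M_{\tau+2},\dots$. Its step $i+1$ is \emph{active} if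
\[
 (\varphi_h)_{h\ne g}\big(\xi_i\oplus(M_{\tau+i+1}\cap R)\big)\ge_{\rm lex}(\varphi_h)_{h\ne g}(\xi_i);
\]
this makes sense because $\varphi_h$ with $h\ne g$ depends only on bits of $R$. In an active step all three parts are replaced by their mutated versions; in an inactive step nothing changes. Step $i+1$ is an attempt of this process if $Y_i\ne\mathbf 1$ and $Y_i\oplus(M_{\tau+i+1}\cap C_g)=\mathbf 1$, and a clean attempt if moreover $M_{\tau+i+1}\cap P_g=\emptyset$. The process is not stopped at attempts. Let $A_i$ be the number of active steps among the first $i$.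

\begin{lemma}\label{lem:count}
For the decoupled process from any initial state with $Y_0\ne\mathbf 1$ and every integer $w\ge0$,
\begin{align}
 \mathbb E[\#\text{attempts in the first }w\text{ steps}]&\le\frac{14}s+\frac{2ws}{n2^s},\label{eq:count}\\
 \mathbb E[\#\text{attempts in steps }i+1\text{ with }A_i<n]&\le\frac{14}s.\label{eq:early}
\end{align}
\end{lemma}

\begin{proof}
Activity is determined by the masks on $R$, which are independent of those on $C_g$ and $L_g$. Given all masks on $R$, the string $Y_i$ is $Y_0$ combined with $A_i$ independent masks; it has the law of $U_{A_i}$ in Section~\ref{sec:walk} with $U_0=Y_0$. The next mask on $C_g$ is independent of it. So, given the masks on $R$, step $i+1$ is an attempt with probability $p_{A_i}$.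

If the mask avoids $R$, the step is active. Since $|R|\le n-1$, each step is active with conditional probability at least $\frac1e$ given the past, by \eqref{eq:e}. The number of indices $i$ with $A_i=a$ is the waiting time from the $a$-th active step (from the start, if $a=0$) to the next one, so its expectation is at most $e$. By Lemma~\ref{lem:walk},
\[
 \sum_{i<w}\mathbb E[p_{A_i}]\le\sum_{a<ns}p_a\,\mathbb E[\#\{i:A_i=a\}]+w\cdot\frac{2s}{n2^s}\le\frac{5e}s+\frac{2ws}{n2^s},
\]
and $5e\le14$. As $n\le ns$, the sum over all $i\ge0$ restricted to $A_i<n$ is at most $\frac{5e}s$.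
\end{proof}

\begin{lemma}\label{lem:agree}
Start the decoupled process in the state $x_\tau$.
\begin{enumerate}
\item[(i)] $x_{\tau+i}=(\xi_i,Y_i,Z_i)$ whenever $\tau+i<\alpha$, and the first attempts of both processes coincide.
\item[(ii)] Let $\tau\ge T_{g-1}$. Then the processes agree, with $C_g\ne\mathbf 1$, at all times $t$ with $\tau\le t<\alpha^*$, and the first clean attempts of both processes coincide. Moreover, $\alpha^*$ is almost surely finite.
\end{enumerate}
\end{lemma}

\begin{proof}
Suppose the processes agree before a step, with $C_g\ne\mathbf 1$. The step is then an attempt for both or for neither. If it is not an attempt, $\varphi_g$ vanishes on the current string and on the offspring, so the offspring is accepted if and only if the step is active. The processes agree afterwards, still with $C_g\ne\mathbf 1$. This proves (i) by induction. In (ii) the step may also be an attempt whose mask meets $P_g$. As $P_g$ is all ones, flipping any of its bits decreases the maximal vector $(\varphi_1,\dots,\varphi_{g-1})=(m,\dots,m)$. Hence the offspring is rejected in the algorithm, the step is inactive in the decoupled process,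 and neither process changes. Before $\alpha^*$ we thus always have $C_g\ne\mathbf 1$, and each step is a clean attempt with probability at least $n^{-n}$, so $\alpha^*<\infty$ almost surely.
\end{proof}

\subsection{Two consequences}

\begin{lemma}\label{lem:late}
On $\{\tau<\infty,\,C_g(x_\tau)\ne\mathbf 1\}$, for all integers $w\ge0$,
\[
 P(\alpha\le\tau+w\mid\mathcal F_\tau)\le\frac{14}s+\frac{2ws}{n2^s}.
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:agree}(i), $\alpha\le\tau+w$ implies that the decoupled process has an attempt in its first $w$ steps. Apply Markov's inequality to \eqref{eq:count}.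
\end{proof}

The leaf phase of group $g$ destroys the next center only if it has many leaves left to gain. So we also need to know how many leaves are ones when $\varphi_g$ becomes positive. The leaves, too, have performed a free walk, and they are nearly unbiased if enough active steps have passed.

\begin{lemma}\label{lem:leaves}
Suppose in addition that $T_{g-1}\le\tau<S_g$, and let $c'$ be the number of ones on $L_g$ in the offspring of step $\alpha^*$. Then $S_g\ge\alpha^*$. If $c'\ge1$, then $S_g=\alpha^*$ and $\varphi_g(x_{S_g})=c'$. Moreover
\[
 P(c'=0\mid\mathcal F_\tau)\le\frac{14}s+0.57^m,\qquad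
 P(c'\notin[1,0.8m]\mid\mathcal F_\tau)\le\frac{14}s+2e^{-m/10}.
\]
\end{lemma}

\begin{proof}
We have $\varphi_g=0$ from $T_{g-1}$ to $\tau$ because $\tau<S_g$, and from $\tau$ until just before $\alpha^*$ because $C_g\ne\mathbf 1$ there by Lemma~\ref{lem:agree}(ii). So $S_g\ge\alpha^*$. In step $\alpha^*$ the mask avoids $P_g$, so $\varphi_1,\dots,\varphi_{g-1}$ do not change, and the offspring has $\varphi_g=c'$. If $c'\ge1$, it is accepted and $S_g=\alpha^*$.

For the probabilities, use the decoupled process started in $x_\tau$, and let $a^*$ be its number of active steps before step $\alpha^*$. The masks on $R$ and $C_g$ determine $\alpha^*$ and $a^*$. Given these masks, the leaves of the offspring are the initial leaves combined with $a^*+1$ independent masks on $L_g$. If $a^*+1\ge n$, then $\lambda^{a^*+1}\le e^{-2}\le0.14$, so the leaves of the offspring are independent, each being one with probability in $[0.43,0.57]$. In this case $c'=0$ has conditional probability at most $0.57^m\le e^{-m/10}$. By Hoeffding's inequality (a sum of $m$ independent variables in $[0,1]$ exceeds its mean by $\delta m$ with probability at most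 $e^{-2\delta^2m}$), $c'>0.8m$ has conditional probability at most $e^{-2(0.23)^2m}\le e^{-m/10}$. In the remaining case $a^*+1<n$, an attempt occurs in a step $i+1$ with $A_i=a^*<n$; by \eqref{eq:early} and Markov's inequality this has probability at most $\frac{14}s$.
\end{proof}

\section{One leaf phase destroys the next center}\label{sec:leaf}

Let $H_g=\{1\le\varphi_g(x_{S_g})\le0.8m\}\in\mathcal F_{S_g}$. On this event at least $0.2m$ leaves are still missing at the start of the leaf phase.

\begin{lemma}\label{lem:destroy}
For $1\le g<G$, on the event $H_g$,
\[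
 P(D_{g+1}^c\mid\mathcal F_{S_g})\le e^{-s/(100G)}+\frac{70}s .
\]
\end{lemma}

\begin{proof}
All probabilities are conditional on $\mathcal F_{S_g}$, on $H_g$. Consider a step $t$ with $S_g<t\le T_g$. Before it, $P_g$ and $C_g$ are all ones; let $z=m-\varphi_g(x_{t-1})\ge1$ be the number of zero leaves in $L_g$. Let $\Delta=B_1-B_2$, where $B_1\sim\mathrm{Bin}(z,\frac1n)$ and $B_2\sim\mathrm{Bin}(m-z,\frac1n)$ are the numbers of leaves of $L_g$ flipped from $0$ to $1$ and from $1$ to $0$. If $M_t$ meets $P_g$ or $C_g$, the step is rejected, since it decreases $\varphi_h$ for some $h<g$, or else leaves these unchanged and sets $\varphi_g$ to $0$. Hence the step increases $\varphi_g$, and we call it an \emph{improvement}, if and only if $M_t\cap(P_g\cup C_g)=\emptyset$ and $\Delta>0$. It is then accepted \emph{whatever $M_t$ does on the later groups}, and $\varphi_g$ grows by $\Delta$. Let $J$ be the number of improvements in the leaf phase and $j^*=\lceil m/50\rceil$. We show that there are many improvements, that the next center does not survive them, and that it is not restored in time.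

\medskip\noindent\emph{There are many improvements.} The danger is that a few improvements gain very many leaves. Let $\Delta_j$ be the gain of the $j$-th improvement, and $\Delta_j=0$ if $J<j$. Between improvements $z$ is constant, and the masks of different steps are independent. So, given the history up to the $(j-1)$-st improvement and given $z\ge1$ zero leaves then, $\Delta_j$ has the law of $\Delta$ conditioned on $\Delta>0$. By concavity, $1-e^{-y}\ge(1-\frac1e)y$ on $[0,1]$, so with \eqref{eq:e}
\[
 P(\Delta>0)\ge P(B_1\ge1)P(B_2=0)\ge(1-e^{-z/n})\Big(1-\frac1n\Big)^{n-1}\ge\Big(1-\frac1e\Big)\frac1e\cdot\frac zn ,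
\]
while $\mathbb E[\Delta\mathbf 1_{\Delta>0}]\le\mathbb E B_1=\frac zn$ and $\mathbb E[\Delta^2\mathbf 1_{\Delta>0}]\le\mathbb E B_1^2\le\frac zn+\frac{z^2}{n^2}\le\frac{2z}n$. As $\frac{e^2}{e-1}\le4.31$, the conditional first and second moments of $\Delta_j$ are at most $5$ and $9$.

If $J<j^*$, then $\sum_{j\le j^*}\Delta_j=m-\varphi_g(x_{S_g})\ge0.2m$. Since $m\ge2s\ge100$, we have $j^*\le\frac m{50}+1\le0.03m$, so the conditional means of $\Delta_1,\dots,\Delta_{j^*}$ sum to at most $5j^*\le0.15m$. The differences between the $\Delta_j$ and their conditional means are martingale differences, hence orthogonal, with second moments at most $9$; on $\{J<j^*\}$ their sum is at least $0.05m$. By Chebyshev's inequality,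
\[
 P(J<j^*)\le\frac{9\cdot0.03m}{(0.05m)^2}=\frac{108}m\le\frac{54}s .
\]

\medskip\noindent\emph{The next center does not survive.} Let $K=\min\{t\ge S_g:C_{g+1}(x_t)\ne\mathbf 1\}$, with $K=\infty$ if there is no such $t$. If $K>T_g$, then $C_{g+1}$ is all ones throughout the leaf phase, so every improvement, being accepted, has a mask disjoint from $C_{g+1}$. Let $Q_j$ be the event that $J\ge j$ and the first $j$ improvements have masks disjoint from $C_{g+1}$. Whether step $t$ is the $j$-th improvement depends on $\mathcal F_{t-1}$ and on the part of $M_t$ in groups $\le g$; given this, $M_t$ avoids $C_{g+1}$ with probability $(1-\frac1n)^s$. Summing over $t$ gives $P(Q_j)\le(1-\frac1n)^sP(Q_{j-1})$. Hence, with $m\ge\frac n{2G}$,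
\[
 P(J\ge j^*,\ K>T_g)\le P(Q_{j^*})\le\Big(1-\frac1n\Big)^{sj^*}\le e^{-sm/(50n)}\le e^{-s/(100G)}.
\]

\medskip\noindent\emph{It is not restored in time.} Suppose $K\le T_g$ and yet $C_{g+1}(x_{T_g})=\mathbf 1$. Then the first attempt $\alpha$ of group $g+1$ after $K$ satisfies $\alpha\le T_g$. Let $w=\lceil n2^{s/2}\rceil$. Either $T_g-S_g>w$, or $\alpha\le T_g\le S_g+w\le K+w$.

With $z\ge1$ zero leaves in $L_g$, flipping exactly one of them and nothing else is an improvement, and some such step occurs with probability at least $\frac z{en}$. So the expected number of steps spent with exactly $z$ zero leaves is at most $\frac{en}z$, and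
\begin{equation}\label{eq:leafphase}
 \mathbb E[T_g-S_g\mid\mathcal F_{S_g}]\le\sum_{z=1}^m\frac{en}z\le en(1+\ln n)\le en(1+s),
\end{equation}
using $s\ge\ln n$. By Markov's inequality, $P(T_g-S_g>w)\le e(1+s)2^{-s/2}\le\frac1s$. Lemma~\ref{lem:late}, for group $g+1$ and the stopping time $\tau=K\ge S_g$ on $\{K\le T_g\}$, bounds the probability of $\{K\le T_g,\ \alpha\le K+w\}$ by $\frac{14}s+\frac{2ws}{n2^s}\le\frac{14}s+4s2^{-s/2}\le\frac{15}s$.

\medskip
If $D_{g+1}$ fails, then one of the events
\[
 \{J<j^*\},\quad\{J\ge j^*,\,K>T_g\},\quad\{T_g-S_g>w\},\quad\{K\le T_g,\,\alpha\le K+w\}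
\]
occurs. Their probabilities sum to at most $\frac{54}s+e^{-s/(100G)}+\frac1s+\frac{15}s$.
\end{proof}

\section{The lower bound}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{Each center is, with probability at least $\frac12$, still missing when its turn comes.} Since $x_0$ is uniform, $P(D_1^c)=2^{-s}\le\frac1s$. On $D_g$ we have $\varphi_g(x_{T_{g-1}})=0$, so $T_{g-1}<S_g$, and Lemma~\ref{lem:leaves} with $\tau=T_{g-1}$ applies. If $c'\in[1,0.8m]$, then $H_g$ occurs, so on $D_g$
\[
 P(H_g^c\mid\mathcal F_{T_{g-1}})\le\frac{14}s+2e^{-m/10}\le\frac{15}s ,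
\]
because $m\ge2s$. With Lemma~\ref{lem:destroy}, for $g<G$,
\[
 P(D_{g+1}^c)\le P(H_g^c)+e^{-s/(100G)}+\frac{70}s\le P(D_g^c)+e^{-s/(100G)}+\frac{85}s .
\]
By induction and by \eqref{eq:cond}, which gives $\frac s{100G}\ge3.4\ln(4G)$ and $\frac{85G}s\le\frac1{4\ln(4G)}\le\frac14$, we get for all $g\le G$
\[
 P(D_g^c)\le Ge^{-s/(100G)}+\frac{85G}s\le G(4G)^{-3.4}+\frac14\le\frac12 .
\]

\emph{Each missing center costs a full search.} On $D_g$ let $\alpha$ be the first attempt of group $g$ after $\tau=T_{g-1}$. Before $\alpha$ the center is not all ones, so $\varphi_g=0$ and $S_g\ge\alpha$. For $w=\lfloor n2^s/(8s)\rfloor$, Lemma~\ref{lem:late} gives, on $D_g$,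
\[
 P(\alpha\le T_{g-1}+w\mid\mathcal F_{T_{g-1}})\le\frac{14}s+\frac14\le\frac12 .
\]
Hence $\mathbb E[S_g-T_{g-1}]\ge P(D_g)\cdot\frac12(w+1)\ge\frac14\cdot\frac{n2^s}{8s}=\frac{n2^s}{32s}$. By \eqref{eq:split}, and since $2^s=\frac12\,2^d$ and $s\le d$,
\[
 \mathbb E[T_G]\ge\sum_{g=1}^G\mathbb E[S_g-T_{g-1}]\ge G\,\frac{n2^s}{32s}\ge\frac G{64}\cdot\frac{n2^d}d .\qedhere
\]
\end{proof}

\section{The matching upper bound for this family}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
The lower bound is Theorem~\ref{thm:main}. For the upper bound we estimate both parts of \eqref{eq:split}. The derivation of \eqref{eq:leafphase} uses only that $P_g$ is all ones and $\varphi_g\ge1$, so it holds for all $g\le G$ without assuming $H_g$, and $\mathbb E[T_g-S_g]\le en(1+s)\le n2^s/s$. It remains to show $\mathbb E[S_g-T_{g-1}]=O(n2^s/s)$. Let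
\[
 w=\lceil n2^s/s\rceil,\qquad i_0=\lceil2ens\rceil,\qquad B=i_0+w=O(n2^s/s).
\]
We show that for every stopping time $\tau$, on the event $\{T_{g-1}\le\tau<S_g\}$,
\begin{equation}\label{eq:const}
 P(S_g\le\tau+B\mid\mathcal F_\tau)\ge0.003 .
\end{equation}
Applying this to $\tau=T_{g-1}+kB$ for $k=0,1,2,\dots$ gives $P(S_g>T_{g-1}+kB)\le0.997^k$ by induction, and hence $\mathbb E[S_g-T_{g-1}]\le B/0.003$. Since $\varphi_g(x_\tau)=0$, there are two cases.

\medskip\noindent\emph{Case 1: $C_g(x_\tau)\ne\mathbf 1$.} Start the decoupled process in $x_\tau$ and continue it forever. Let $X$ be the number of its clean attempts among the steps $i+1$ with $i_0\le i<i_0+w$. We bound $P(X\ge1)$ from below by comparing $\mathbb E X$ with $\mathbb E[X\mid X\ge1]$.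

\emph{Expectation.} Each step is active with conditional probability at least $\frac1e$, so $A_{i_0}$ stochastically dominates $\mathrm{Bin}(i_0,\frac1e)$. This has mean $\mu=i_0/e\ge2ns$ and variance at most $\mu$. By Chebyshev's inequality, $P(A_{i_0}<ns)\le\frac\mu{(\mu/2)^2}=\frac4\mu\le\frac12$. If $A_{i_0}\ge ns$, then for all $i\ge i_0$ step $i+1$ is an attempt with probability $p_{A_i}\ge\frac s{2en2^s}$ given the masks on $R$, by Lemma~\ref{lem:walk}(ii). Whether step $i+1$ is an attempt depends only on the masks on $R$ in earlier steps and on masks on $C_g$. So, independently, its own mask avoids $P_g\subseteq R$ with probability at least $\frac1e$. Hence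
\[
 \mathbb E X\ge w\cdot\frac12\cdot\frac1e\cdot\frac s{2en2^s}\ge\frac1{4e^2}.
\]

\emph{Clustering.} After the first step counted by $X$ we wait, if necessary, until $Y\ne\mathbf 1$; there are no attempts meanwhile. From then on we have a decoupled process with fresh masks and an initial state with $Y\ne\mathbf 1$. At most $w$ steps of the window remain, so by \eqref{eq:count} the expected number of further attempts within it is at most $\frac{14}s+\frac{2ws}{n2^s}\le5$. So $\mathbb E[X\mid X\ge1]\le6$ and
\[
 P(X\ge1)=\frac{\mathbb E X}{\mathbb E[X\mid X\ge1]}\ge\frac1{24e^2}\ge0.0056 .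
\]

If $X\ge1$, then $\alpha^*\le\tau+B$, because by Lemma~\ref{lem:agree}(ii) $\alpha^*$ is also the first clean attempt of the decoupled process. By Lemma~\ref{lem:leaves}, $S_g=\alpha^*$ except with probability at most $\frac{14}s+0.57^m\le\frac{15}s\le0.0025$; this is where $s\ge6000$ is used. So $P(S_g\le\tau+B\mid\mathcal F_\tau)\ge0.0056-0.0025\ge0.003$.

\medskip\noindent\emph{Case 2: $C_g(x_\tau)=\mathbf 1$.} Then all leaves in $L_g$ are zero, as $\varphi_g(x_\tau)=0$. Consider a step from such a state with mask $M$ and $M\cap C_g=\emptyset$. If $M\cap L_g=\emptyset$, the bits of $C_g\cup L_g$ do not change. If $M\cap L_g\ne\emptyset$, the offspring has $\varphi_g\ge1$; it is accepted if $M\cap P_g=\emptyset$, and rejected otherwise. So the state on $C_g\cup L_g$ stays the same until the first step in which either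
\begin{itemize}
\item $M\cap(C_g\cup P_g)=\emptyset$ and $M\cap L_g\ne\emptyset$, which gives $\varphi_g\ge1$, or
\item $M\cap C_g\ne\emptyset$.
\end{itemize}
These two events are disjoint and depend only on the mask of the step. The first contains the event that $M$ is a single leaf of $L_g$, so its probability is at least $\frac m{en}\ge\frac{2s}{en}$. The second has probability at most $\frac sn$. Hence the first of the two events to occur is the favorable one with probability at least $\frac{2/e}{2/e+1}\ge0.42$. One of them occurs within $n\le B$ steps except with probability at most $(1-\frac m{en})^n\le e^{-m/e}\le0.01$. So $P(S_g\le\tau+B\mid\mathcal F_\tau)\ge0.4$.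

\medskip
This proves \eqref{eq:const}. By \eqref{eq:split}, $\mathbb E[T_G]=O(G\,n2^s/s)=O(G\,n2^d/d)$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{TAEA} \emph{Theoretical Aspects of Evolutionary Algorithms}, \url{https://typeset.io/pdf/theoretical-aspects-of-evolutionary-algorithms-3bd677dipi.pdf}.
\end{thebibliography}

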